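# A $\sigma$-Asplund generated space $C(K)$ that embeds in no Asplund generated space

## 1. Asplund sets and the spaces they generate

All Banach spaces are real, compact spaces are Hausdorff, and "countable" includes finite. For a Banach space $X$ with dual $X^*$, the closed unit balls are $B_X$ and $B_{X^*}$. We write $\omega=\{0,1,2,\dots\}$; $\omega^{<\omega}$ is the set of finite sequences in $\omega$, $|s|$ is the length of $s$, $a|n$ is the initial segment of $a$ of length $n$, $s\subset\tau$ means that $s$ is an initial segment of $\tau$, and $[\omega]^{<\omega}$ is the set of finite subsets of $\omega$. Put $\mathfrak c=2^\omega$. A function has oscillation $\le\varepsilon$ on a set if any two of its values there differ by at most $\varepsilon$.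

**Definition 1 (the pseudometric $\rho_C$).** For a bounded set $C\subset X$ and $x^*,y^*\in B_{X^*}$ put
$$\rho_C(x^*,y^*)=\sup\{|\langle x^*-y^*,c\rangle|:c\in C\}.$$

For $X=\ell_1$ and $C=\{e_n:n\ge 1\}$, the space $(B_{X^*},\rho_C)$ is the unit ball of $\ell_\infty$ with its norm metric.

**Definition 2 (Asplund sets).** A bounded set $M\subset X$ is an *Asplund set* if for every countable $C\subset M$ the pseudometric space $(B_{X^*},\rho_C)$ is separable.

A singleton is an Asplund set. In $\ell_1$ the set $\{e_n:n\ge1\}$ is not one: the sign sequences in $B_{\ell_\infty}$ are uncountably many and pairwise at distance $2$. But $\{e_n/n:n\ge1\}$ is one: if we cut $x^*$ off after $N$ coordinates and make those coordinates rational within $1/N$, we move by at most $1/N$ in the pseudometric $\sup_n|x_n^*-y_n^*|/n$, and only countably many vectors arise.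

**Definition 3 ($\varepsilon$-Asplund sets).** Let $\varepsilon>0$. A bounded set $M\subset X$ is *$\varepsilon$-Asplund* if for every countable $C\subset M$ the space $(B_{X^*},\rho_C)$ is *$\varepsilon$-separable*: there is a countable $D\subset B_{X^*}$ such that every $x^*\in B_{X^*}$ satisfies $\rho_C(x^*,d)<\varepsilon$ for some $d\in D$.

The set $\{e_n\}\subset\ell_1$ is $\varepsilon$-Asplund exactly when $\varepsilon>1$. If $\varepsilon>1$, take $D=\{0\}$. If $\varepsilon\le1$, take $C=\{e_n\}$: two different sign sequences have distance $2\ge2\varepsilon$, so no $d$ is within distance less than $\varepsilon$ of both, and countably many $d$ cannot serve all sign sequences. Subsets of $\varepsilon$-Asplund sets are $\varepsilon$-Asplund.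

We shall constantly speak of covers instead of dense sets. If $B_{X^*}$ is a countable union of sets of $\rho_C$-diameter $\le\varepsilon'<\varepsilon$, then it is $\varepsilon$-separable: take one point from each nonempty set. If it is $\varepsilon$-separable, it is a countable union of sets of $\rho_C$-diameter $\le2\varepsilon$. It is separable if and only if for every $\varepsilon>0$ it is a countable union of sets of $\rho_C$-diameter $\le\varepsilon$. The *common refinement* of several covers consists of the cells obtained by intersecting one member of each cover. **Finitely** many countable covers have a countable common refinement; infinitely many need not, since the cells are then indexed by sequences.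

**Definition 4 (Asplund spaces, Asplund generated spaces).** A Banach space is *Asplund* if each of its separable subspaces has a separable dual. A Banach space $X$ is *Asplund generated* if there are an Asplund space $Y$ and a bounded linear $T:Y\to X$ with $TY$ dense in $X$. Equivalently, $X$ contains a linearly dense Asplund set.

The space $\ell_1$ is not Asplund, since it is separable and $\ell_1^*=\ell_\infty$ is not. It is Asplund generated: $T:\ell_2\to\ell_1$, $Tx=(x_n/n)_{n\ge 1}$, is bounded by Cauchy–Schwarz and has dense range; a linearly dense Asplund set is $\{e_n/n\}$. We use the equivalence in Definition 4 as a known fact. One direction is short: given $T$, the set $T(B_Y)$ is linearly dense, and a countable $C\subset T(B_Y)$ is contained in $T(B_{Y_0})$ for a separable closed subspace $Y_0\subset Y$, so $\rho_C(x^*,y^*)\le\|(T^*x^*-T^*y^*)|_{Y_0}\|$, and $Y_0^*$ is separable.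

**Definition 5 ($\sigma$-Asplund generated spaces).** $X$ is *$\sigma$-Asplund generated* if for every $\varepsilon>0$ there are $\varepsilon$-Asplund sets $A^\varepsilon_n\subset B_X$, $n\in\mathbb N$, with $B_X=\bigcup_nA_n^\varepsilon$.

Every separable space is $\sigma$-Asplund generated. Let $(x_n)$ be dense in $B_X$ and $A_n=B_X\cap(x_n+\frac\varepsilon8B_X)$. Cut $B_{X^*}$ into finitely many sets on which $\langle x^*,x_n\rangle$ varies by at most $\varepsilon/4$. On each of them $|\langle x^*-y^*,c\rangle|\le\frac\varepsilon4+2\cdot\frac\varepsilon8=\frac\varepsilon2$ for all $c\in A_n$. On the other hand, $\ell_1(G)$ with $G$ uncountable is not $\sigma$-Asplund generated: if countably many $1$-Asplund sets covered its ball, one of them would contain infinitely many of the unit vectors $e_\gamma$, and the sign-sequence argument (extend a sign sequence on these coordinates by $0$) gives a contradiction.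

**Definition 6 ($\varepsilon$-outer Asplund sets).** A bounded set $M\subset X$ is *$\varepsilon$-outer Asplund* if there are a Banach space $Z\supset X$ (isometrically) and an Asplund set $A\subset Z$ with $M\subset A+\varepsilon B_Z$.

The set $\{e_n\}\subset\ell_1$ is $\eta$-outer Asplund exactly when $\eta\ge1$. For $\eta\ge1$ take $A=\{0\}$. If $\eta<1$ and $\{e_n\}\subset A+\eta B_Z$, choose $h_n\in A$ with $\|e_n-h_n\|\le\eta$ and extend each sign sequence to a functional in $B_{Z^*}$. Two of these extensions differ at some $h_n$ by at least $2-2\eta>0$, so with $C=\{h_n\}$ the space $(B_{Z^*},\rho_C)$ is not separable, and $A$ is not Asplund.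

**Definition 7 (the cardinal $\mathfrak b$).** For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. Then $\mathfrak b$ is the least size of a subset of $\omega^\omega$ that is unbounded for $\le^*$.

A countable family $(f_n)$ is bounded by $\theta(k)=\max_{n\le k}f_n(k)$; so $\mathfrak b>\omega$.

**Definition 8 (Radon–Nikodým compact spaces).** A compact space is *Radon–Nikodým compact* if it is (homeomorphic to) a weak$^*$ compact subset of the dual of an Asplund space.

An example is $\{0\}\cup\{e_\gamma:\gamma\in G\}\subset\ell_2(G)=\ell_2(G)^*$. Every weak$^*$ neighborhood of $0$ contains all but finitely many $e_\gamma$, so the set is weak$^*$ compact; and $\ell_2(G)$ is Asplund, since its separable subspaces are separable Hilbert spaces.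

## 2. Must a $\sigma$-Asplund generated space sit inside an Asplund generated one?

Two facts are known: subspaces of Asplund generated spaces are $\sigma$-Asplund generated, and subspaces of $\sigma$-Asplund generated spaces are $\sigma$-Asplund generated. The second is immediate: if $X_0\subset X$ is a closed subspace, then $B_{X_0}=\bigcup_n(A_n^\varepsilon\cap X_0)$, restriction maps $B_{X^*}$ onto $B_{X_0^*}$ by Hahn–Banach, and it preserves $\rho_C$ for $C\subset X_0$.

The problem, posed in "Weak compactness and $\sigma$-Asplund generated Banach spaces", asks for the converse of the first fact. *Is every $\sigma$-Asplund generated Banach space isomorphic to a closed subspace of an Asplund generated Banach space?* In plain words: one can cut $B_X$, for each $\varepsilon$ separately, into countably many pieces that are almost Asplund up to $\varepsilon$. Can these cuts be assembled, perhaps in a larger space, into one linearly dense Asplund set?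

The answer is no, in ZFC.

**Theorem A.** There is a compact space $K$ of weight $\le\mathfrak c$ such that $C(K)$ is $\sigma$-Asplund generated, but $C(K)$ is not isomorphic to a subspace of an Asplund generated space.

**Theorem B.**
1. With $K$ as in Theorem A (the space constructed below) there is a set $\{\pi_\beta:\beta\in\Gamma\}\subset C(K)$ of functions $K\to[0,1]$ which for every $\varepsilon>0$ is a countable union of $\varepsilon$-Asplund sets, is not a countable union of $\eta$-outer Asplund sets for any $\eta<\frac12$, and is $\frac12$-outer Asplund.
2. A Banach space $X$ is isomorphic to a subspace of an Asplund generated space if and only if for every $\varepsilon>0$ the ball $B_X$ is a countable union of $\varepsilon$-outer Asplund sets.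
3. Every $\sigma$-Asplund generated space of density $<\mathfrak b$ is Asplund generated.
4. $K$ is not a continuous image of a Radon–Nikodým compact space.

The simplest spaces give no counterexample. A separable space is both $\sigma$-Asplund generated and Asplund generated: if $(x_n)_{n\ge1}$ is dense in its ball, then $\{x_n/n\}$ is a linearly dense Asplund set (Lemma 1(c) below, applied to singletons). The space $\ell_1(G)$, $G$ uncountable, is not even $\sigma$-Asplund generated.

## 3. Gluing along index sequences: densities below $\mathfrak b$

We first try to prove that the answer is yes. The permanence properties needed are these.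

**Lemma 1.** (a) Bounded linear images of Asplund sets are Asplund. If $A\subset Y\subset Z$ with $Y$ a closed subspace and $A$ is Asplund in $Z$, then $A$ is Asplund in $Y$.
(b) If $A$ is Asplund and $q_1,\dots,q_k$ are fixed scalars, then $\{\sum_{j\le k}q_ja_j:a_j\in A\}$ is Asplund.
(c) If $M_k\subset\mu_kB_Z$ $(k\ge1)$ are Asplund sets, $c_k>0$ and $c_k\mu_k\to0$, then $\bigcup_kc_kM_k$ is Asplund.

*Proof.* (a) Let $T:X\to Z$ be bounded, $T\neq 0$, and let $C\subset T(A)$ be countable, $C=T(C')$ with $C'\subset A$ countable. Then $\rho_C(z^*,w^*)=\|T\|\,\rho_{C'}(T^*z^*/\|T\|,T^*w^*/\|T\|)$, and a subspace of a separable pseudometric space is separable. For the second claim, every functional in $B_{Y^*}$ extends to one in $B_{Z^*}$, so $(B_{Y^*},\rho_C)$ is the image of $(B_{Z^*},\rho_C)$ under restriction, which preserves $\rho_C$.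

(b) Let $C$ be a countable set of such combinations, and let $C'\subset A$ be the countable set of the vectors used in them. Then $\rho_C\le\sum_j|q_j|\,\rho_{C'}$, and $\rho_{C'}$ is separable.

(c) The union is bounded. Let $C$ be a countable subset and $\varepsilon>0$. Put $C_k=C\cap c_kM_k$; then $\rho_C=\sup_k\rho_{C_k}$. For the finitely many $k$ with $2c_k\mu_k>\varepsilon$, cover $B_{Z^*}$ by countably many sets of $\rho_{C_k}$-diameter $\le\varepsilon$, and take the common refinement. For all other $k$ the whole of $B_{Z^*}$ has $\rho_{C_k}$-diameter $\le2c_k\mu_k\le\varepsilon$. So the cells have $\rho_C$-diameter $\le\varepsilon$. $\square$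

Now let $X$ be $\sigma$-Asplund generated. For $n\ge1$ fix $B_X=\bigcup_{j\in\omega}A_j^{1/n}$ with $\frac1n$-Asplund sets. Each $x\in B_X$ gets an index sequence $\sigma_x\in\omega^\omega$ with $x\in A^{1/n}_{\sigma_x(n)}$ for all $n\ge1$. The points with a given index sequence $\sigma$ lie in $\bigcap_{n\ge 1}A^{1/n}_{\sigma(n)}$, which is $\frac1n$-Asplund for every $n$ and therefore Asplund. By Lemma 1(c) we can glue countably many Asplund sets; but there are uncountably many $\sigma$. The remedy is to ask not for one index at stage $n$ but for finitely many, because finitely many covers still have a countable common refinement.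

**Proof of Theorem B.3.** Let $\{x_\gamma:\gamma\in\Theta\}$ be dense in $B_X$ with $|\Theta|<\mathfrak b$, and write $\sigma_\gamma$ for the index sequence of $x_\gamma$. By the definition of $\mathfrak b$ there is $\theta\in\omega^\omega$ with $\sigma_\gamma\le^*\theta$ for all $\gamma$. For $k\ge1$ put
$$M_k=\{x_\gamma:\sigma_\gamma(n)\le\max(\theta(n),k)\ \text{for all }n\ge1\}.$$
Each $x_\gamma$ is in some $M_k$: take $k$ at least as large as the finitely many values $\sigma_\gamma(n)$ with $\sigma_\gamma(n)>\theta(n)$. Each $M_k$ is Asplund: let $C\subset M_k$ be countable and $n\ge1$. Then $C$ is covered by the finitely many sets $A_j^{1/n}$, $j\le\max(\theta(n),k)$. For each such $j$, $B_{X^*}$ is covered by countably many $\rho_{C\cap A_j^{1/n}}$-balls of radius $\frac1n$; the common refinement is countable, and its cells have $\rho_C$-diameter $\le\frac2n$. As $n$ is arbitrary, $(B_{X^*},\rho_C)$ is separable. By Lemma 1(c), $\bigcup_k\frac1kM_k$ is Asplund, and its span contains all $x_\gamma$, so it is linearly dense. $\square$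

The argument stops exactly when the sequences $\sigma_\gamma$ are unbounded for $\le^*$: then no $\theta$ exists, and countably many $\theta$'s would not help, since they are bounded by one. So a counterexample has density at least $\mathfrak b$, and one should look for it among families indexed by all of $\omega^\omega$.

## 4. Oscillations, property (S), and what an embedding would provide

To show that sets of continuous functions are $\varepsilon$-Asplund we shall only look at points of $K$, not at measures.

**Lemma 2.** Let $K$ be compact, $M\subset B_{C(K)}$, $\varepsilon_0>0$. Suppose that for each countable $C\subset M$, $K$ is a countable union of sets on each of which every $f\in C$ has oscillation $\le\varepsilon_0$. Then for each countable $C\subset M$, $B_{C(K)^*}$ is a countable union of sets of $\rho_C$-diameter $\le3\varepsilon_0$.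

*Proof.* Passing to closures does not increase oscillations of continuous functions. So we may take the sets closed and, after disjointifying, write $K=\bigsqcup_kH_k$ with countably many nonempty Borel sets on which every $f\in C$ has oscillation $\le\varepsilon_0$. Pick $e_k\in H_k$. For a measure $\mu$ with $\|\mu\|\le1$ put $\mu'=\sum_k\mu(H_k)\delta_{e_k}$. For $f\in C$,
$$\Big|\int f\,d\mu-\int f\,d\mu'\Big|\le\sum_k\int_{H_k}|f-f(e_k)|\,d|\mu|\le\varepsilon_0 .$$
Since $\sum_k|\mu(H_k)|\le1$, $\mu'$ belongs to $Q=\{\sum_kt_k\delta_{e_k}:\sum|t_k|\le1\}$, which is norm separable, being an image of the ball of $\ell_1$ (or of a finite-dimensional $\ell_1$). Let $(q_n)$ be norm dense in $Q$. As $C\subset B_{C(K)}$, $\rho_C(\mu',q_n)\le\|\mu'-q_n\|$, which is $\le\frac12\varepsilon_0$ for some $n$. So the sets $\{\mu\in B_{C(K)^*}:\rho_C(\mu,q_n)\le\frac32\varepsilon_0\}$ cover $B_{C(K)^*}$. $\square$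

For the negative half we translate "embeds in an Asplund generated space" into a statement about functions on index sets.

**Definition 9 (property (S)).** Let $G$ be a set. A set $V\subset[-R,R]^G$ has property (S) if for every countable $C\subset G$ the set $\{y|_C:y\in V\}$ is separable in $\ell_\infty(C)$.

For $G=\omega$ the compact set $\{0,1\}^\omega$ fails (S). The compact set consisting of the indicators of $\{0,\dots,n-1\}$, $n\in\omega$, and of $\omega$ is countable, hence has (S).

**Lemma 3.** Let $K$ be compact, $(\pi_\beta)_{\beta\in\Gamma}$ a family in $C(K)$, and let each $\lambda$ in a set $\Lambda$ denote a point of $K$; put $F_\beta(\lambda)=\pi_\beta(\lambda)$. Let $X\subset C(K)$ be a closed subspace containing all $\pi_\beta$, and suppose that $X$ is isomorphic to a subspace of an Asplund generated space. Then for every $\eta>0$ there are sets $\Delta_l$ with $\Gamma=\bigcup_{l\in\omega}\Delta_l$ and, for each $l$, a number $R_l<\infty$, a pointwise compact $V_l\subset[-R_l,R_l]^{\Delta_l}$ with property (S), and points $g_l^\lambda\in V_l$ $(\lambda\in\Lambda)$ with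
$$|g_l^\lambda(\beta)-F_\beta(\lambda)|\le\eta\qquad(\beta\in\Delta_l,\ \lambda\in\Lambda).\tag{1}$$

*Proof.* Let $J:X\to Y$ be an isomorphic embedding, $Y$ Asplund generated, $M\subset Y$ a linearly dense Asplund set, and $\|Jx\|\ge\kappa^{-1}\|x\|$ with $\kappa>0$. For $\lambda\in\Lambda$ the functional $Jx\mapsto x(\lambda)$ on $J(X)$ has norm $\le\kappa$, because $|x(\lambda)|\le\|x\|\le\kappa\|Jx\|$; extend it to $y_\lambda^*\in\kappa B_{Y^*}$. For $\beta\in\Gamma$ choose a rational combination $H_\beta=\sum_{j\le k}q_jm_j(\beta)$ of elements $m_j(\beta)\in M$ with $\|J\pi_\beta-H_\beta\|\le\eta/\kappa$. Group the $\beta$'s according to $(k,q_1,\dots,q_k)$. This gives countably many classes; call them $\Delta_l$, with $\Delta_l=\emptyset$ for superfluous indices (then $V_l$ below is one point). Put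
$$V_l=\{(\langle y^*,H_\beta\rangle)_{\beta\in\Delta_l}:y^*\in\kappa B_{Y^*}\},\qquad g^\lambda_l=(\langle y_\lambda^*,H_\beta\rangle)_{\beta\in\Delta_l}.$$
$V_l$ is pointwise compact as a continuous image of the weak$^*$ compact set $\kappa B_{Y^*}$, and uniformly bounded, because $M$ is bounded and the coefficients are fixed on $\Delta_l$. For countable $C\subset\Delta_l$ the set $C'=\{m_j(\beta):\beta\in C,\ j\le k\}\subset M$ is countable, and for $y^*,z^*\in\kappa B_{Y^*}$
$$\sup_{\beta\in C}|\langle y^*-z^*,H_\beta\rangle|\le\kappa\sum_j|q_j|\,\rho_{C'}(y^*/\kappa,z^*/\kappa).$$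
As $(B_{Y^*},\rho_{C'})$ is separable, (S) holds. Finally $|g_l^\lambda(\beta)-F_\beta(\lambda)|=|\langle y_\lambda^*,H_\beta-J\pi_\beta\rangle|\le\kappa\cdot\eta/\kappa=\eta$. $\square$

So we must build $K$ and $(\pi_\beta)$ for which (1) is impossible for some $\eta$, while $C(K)$ is $\sigma$-Asplund generated. Property (S) will be exploited in the following form: inside a compact set with (S) there are always relatively open pieces that are uniformly small.

**Lemma 4.** Let $G$ be a set and $V\subset[-R,R]^G$ pointwise compact with property (S). Let $W$ be a compact space, $Z\subset V\times W$ nonempty closed, $\delta>0$. Then there is a nonempty relatively open $O\subset Z$ with $|y_\beta-y'_\beta|\le\delta$ for all $(y,D),(y',D')\in O$ and all $\beta\in G$.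

*Proof.* Suppose not. Then every nonempty open $O\subset Z$ contains two points whose first coordinates differ by more than $\delta$ at some $\beta\in G$. The $\beta$-th coordinate is continuous and $Z$ is regular, so these points have open neighborhoods with closures contained in $O$ such that the same strict inequality holds for all pairs from the two neighborhoods. Iterating from $O_\emptyset=Z$, we get nonempty open $O_\sigma\subset Z$ and $\beta_\sigma\in G$ $(\sigma\in2^{<\omega})$ with $\overline{O_{\sigma0}},\overline{O_{\sigma1}}\subset O_\sigma$ and $|y_{\beta_\sigma}-y'_{\beta_\sigma}|>\delta$ whenever $(y,\cdot)\in O_{\sigma0}$, $(y',\cdot)\in O_{\sigma1}$. Let $C=\{\beta_\sigma:\sigma\in2^{<\omega}\}$, a countable set. For $\xi\in2^\omega$ pick $(y^\xi,\cdot)\in\bigcap_nO_{\xi|n}=\bigcap_n\overline{O_{\xi|n}}$, which is nonempty by compactness. If $\xi\ne\xi'$ split at $\sigma$, then $y^\xi$ and $y^{\xi'}$ differ by more than $\delta$ at $\beta_\sigma$. So the $y^\xi|_C$ are uncountably many and pairwise at sup-distance $>\delta$, contradicting (S). $\square$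

## 5. One step per node: too high or too low

Here is a first attempt at a counterexample. Fix heights $h_m\in(0,1]$. The indices are $\tau\in\omega^\omega$, the points are pairs $(s,D)$ with $s\in\omega^{<\omega}$, $D\subset\omega$, and
$$F_\tau(s,D)=h_{|s|}\ \text{ if }s\subset\tau\text{ and }\tau(|s|)\in D,\qquad F_\tau(s,D)=0\ \text{ otherwise.}$$
Let $K_0$ be the closure of the points $(F_\tau(s,D))_\tau$ in $[0,1]^{\omega^\omega}$ and $\pi_\tau$ the coordinate functions.

*Height $h_m=1$ is too high.* Suppose $\{\pi_\tau\}$ is a countable union of $\frac12$-Asplund sets, and let $\Delta_l$ be the set of $\tau$ with $\pi_\tau$ in the $l$-th one. By the Baire category theorem in $\omega^\omega$ some $\Delta_l$ is dense in $\{\tau:s\subset\tau\}$ for some $s$. Pick $\tau_i\in\Delta_l$ with $s^\frown i\subset\tau_i$ for each $i\in\omega$, and let $C=\{\pi_{\tau_i}:i\in\omega\}$. Then $\pi_{\tau_i}(s,D)=1$ if $i\in D$ and $0$ otherwise, so the point evaluations at $(s,D)$, $D\subset\omega$, are pairwise at $\rho_C$-distance $1$. No functional is at distance $<\frac12$ from two of them, which contradicts $\frac12$-separability.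 So $C(K_0)$ is not $\sigma$-Asplund generated.

*Height $h_m=\frac1{m+2}$ is too low.* Let $h_{\tau,p}$ be the function on the points $(s,D)$ that equals $F_\tau$ if $|s|<p$ and $0$ otherwise. It depends only on $\tau|p$, so for all $p$ together there are only countably many such functions, and $\|F_\tau-h_{\tau,p}\|_\infty\le\frac1{p+2}$. The points $(s,D)$ are dense in $K_0$, so $\{\pi_\tau\}$ is norm separable; by Stone–Weierstrass $C(K_0)$ is separable, hence Asplund generated.

Both computations teach something. For $w\in\omega^p$ consider the indices $\tau\supset w$. At a node $s\subsetneq w$ they all have the same digit $\tau(|s|)$ and behave alike, so these nodes are harmless at any height. At the nodes $s\supset w$ we need the jumps seen by *countably many* indices to be at most about $1/p$. At the same time the total height at each $s$ must stay $1$, so that the first computation can still be run against the *approximants* $V_l$ of Lemma 3.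

The way out is to climb from $0$ to $1$ at $s$ in $N=|s|+2$ steps of height $1/N$, taken along the levels of a tree of depth $N$. At level $0$ the digit decides, as above. At each level $k\ge1$ an index $\beta$ may climb only if it *listens* to the current node of the tree, and each $\beta$ listens only to countably many nodes. Given countably many indices, only countably many nodes are ever listened to; a branch leaves them at a first moment, and apart from countably many parameters only one step, of height $1/N$, remains free. On the other hand, given the sets $V_l$, we may choose afterwards a $\beta$ that listens to any prescribed countable set of nodes. Lemma 4 will show that the approximants cannot register the steps at levels $\ge1$, so for them the whole climb takes place at level $0$.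

## 6. Colors, cliques and the compact space $K$

Put $N_m=m+2$ for $m\in\omega$, and fix $N\ge2$ for the moment.

**Colors.** Fix a bijection from $\omega$ onto $\omega\times([\omega]^{<\omega})^{N-1}\times\omega\times\omega^{<\omega}\times\omega\times\omega^{<\omega}$, written
$$c\mapsto(n_c,(S_{c,1},\dots,S_{c,N-1}),r_c,x_c,d_c,z_c).$$
The elements $c\in\omega$ are called colors, and $d_c$ is the *digit* of $c$. At a node, an index $\beta$ will be represented by a color, and the entries have these purposes.

- $n_c$ is the number of the node in the list of nodes to which $\beta$ listens; it makes the colors at distinct nodes distinct.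
- $x_c$ and $z_c$ are initial segments of the two components of $\beta$, longer and longer as $n_c$ grows; they tell different indices apart in the long run.
- $S_{c,k}$ is a finite set of colors to which $c$ declares itself compatible.
- $r_c$ is a free parameter; making it large keeps $c$ out of a given finite set.
- $d_c$ is the digit; a clique will contain at most one color per digit.

**Cliques.** For $1\le k\le N-1$ let $E_k$ be the graph on $\omega$ with
$$c\,E_k\,c'\iff d_c\ne d_{c'}\ \text{and}\ (c'\in S_{c,k}\ \text{or}\ c\in S_{c',k}).$$
Let $\mathcal K_0=\mathcal P(\omega)$, and for $1\le k\le N-1$ let $\mathcal K_k$ be the set of cliques, i.e. of all $D\subset\omega$ any two distinct elements of which are $E_k$-adjacent. For example, if $c_0$ has digit $0$ and $c$ has digit $1$ and $S_{c,1}=\{c_0\}$, then $\{c_0,c\}\in\mathcal K_1$. The $\mathcal K_k$ are closed subsets of $2^\omega$, hence compact metrizable, and nonempty. The sets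
$$[S,t]=\{D\in\mathcal K_k:S\subset D,\ D\cap t=\emptyset\},\qquad S,t\ \text{finite},$$
form a clopen base of $\mathcal K_k$. If $[S,t]\ne\emptyset$, then $S\in[S,t]$, since subsets of cliques are cliques. For $k\ge1$, *a clique contains at most one colour of any given digit* (we spell it "color" from here on).

**Nodes.** $T_0=\{\emptyset\}$ and $T_i=\mathcal K_0\times\dots\times\mathcal K_{i-1}$ for $1\le i\le N$. Elements of $T_N$ are leaves. For $u=(D_0,\dots,D_{j-1})$ let $u|i=(D_0,\dots,D_{i-1})$ and $|u|=j$. The nodes $u^\frown D$, $D\in\mathcal K_i$, are the children of $u\in T_i$, $i<N$. We write $u\subset u'$ if $u=u'|i$ for some $i$. All these objects depend on $N$; for $s\in\omega^{<\omega}$ we use $N=N_{|s|}$.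

**Indices.** Put $\Gamma=\omega^\omega\times\omega^\omega$. For $s\in\omega^{<\omega}$ and $N=N_{|s|}$ let $\mathcal Q_s$ be the set of triples $(\bar S,r,(v_n)_{n\in\omega})$ with $\bar S\in([\omega]^{<\omega})^{N-1}$, $r\in\omega$, $v_n\in\bigcup_{1\le i\le N-1}T_i$. Since $|T_i|\le\mathfrak c$, we have $|\prod_s\mathcal Q_s|\le\mathfrak c^\omega=\mathfrak c$. Fix a surjection $\omega^\omega\to\prod_s\mathcal Q_s$, $a\mapsto(q_s(a))_s$. So the first component $a$ of an index is a code that can prescribe any triple at every $s$ simultaneously.

Let $\beta=(a,\tau)\in\Gamma$, $s\subset\tau$, $m=|s|$, $N=N_m$, $q_s(a)=(\bar S,r,(v_n))$. Put $\bar S^{s,\beta}=\bar S$ and $L_s(\beta)=\{v_n:n\in\omega\}$, the countable set of nodes to which $\beta$ listens. For $v\in L_s(\beta)$ let $n(v)=\min\{n:v_n=v\}$, and let $c_{s,v}(\beta)$ be the color coded by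
$$\big(n(v),\ \bar S,\ r,\ a|(n(v)+m),\ \tau(m),\ \tau|(n(v)+m)\big).$$
Its digit is $\tau(m)$. For $u=(D_0,\dots,D_{j-1})\in T_j$ consider the conditions

$(0)$: $\tau(m)\in D_0$; and, for $1\le k<j$,

$(k)$: $u|k\in L_s(\beta)$ and $c_{s,u|k}(\beta)\in D_k$.

Let $\rho_{s,\beta}(u)\in\{0,\dots,j\}$ be the largest $i\le j$ such that conditions $(0),\dots,(i-1)$ hold. Condition $(k)$ involves only $u|(k+1)$, so
$$\rho_{s,\beta}(u|i)=\min(\rho_{s,\beta}(u),i).\tag{2}$$

For example, let $s=\emptyset$, so $m=0$, $N=2$, and let $u=(D_0,D_1)$ be a leaf. Then $\rho_{\emptyset,\beta}(u)$ is $0$ if $\tau(0)\notin D_0$. It is $2$ if $\tau(0)\in D_0$, $\beta$ listens to the node $(D_0)$, and its color there is in $D_1$. It is $1$ in the remaining cases.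

**The compact space.** Let $\Lambda=\{(s,u):s\in\omega^{<\omega},\ u\in T_N,\ N=N_{|s|}\}$. For $\beta=(a,\tau)$ put
$$F_\beta(s,u)=\rho_{s,\beta}(u)/N_{|s|}\ \text{ if }s\subset\tau,\qquad F_\beta(s,u)=0\ \text{ otherwise}.$$
Let $K$ be the closure of $\{(F_\beta(\lambda))_{\beta\in\Gamma}:\lambda\in\Lambda\}$ in $[0,1]^\Gamma$, and let $\pi_\beta\in C(K)$ be the coordinate functions. We let $\lambda\in\Lambda$ also denote the corresponding point of $K$, so $\pi_\beta(\lambda)=F_\beta(\lambda)$. Since $|\Gamma|=\mathfrak c$, $K$ has weight $\le\mathfrak c$. For $w\in\omega^{<\omega}$ let $\Gamma_w=\{(a,\tau)\in\Gamma:w\subset\tau\}$.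

## 7. Countably many indices see small oscillations: $C(K)$ is $\sigma$-Asplund generated

The first lemma deals with limits of branches that pass through infinitely many children of one node. All those children may be listened to, so an index might climb several steps there; the lemma says that in the limit two indices cannot both do so.

**Lemma 5.** Let $s\in\omega^{<\omega}$, $N=N_{|s|}$, $u\in T_i$, $0\le i\le N-2$, let $D^k\in\mathcal K_i$ $(k\in\omega)$ be distinct, and let $\beta\ne\beta'$ in $\Gamma_s$. For all but finitely many $k$ there is no leaf $u'\supset u^\frown D^k$ with $\rho_{s,\beta}(u')\ge i+2$ and $\rho_{s,\beta'}(u')\ge i+2$.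

*Proof.* Put $v_k=u^\frown D^k\in T_{i+1}$. If there is such a leaf $u'$ for $k$, then condition $(i+1)$ holds for $u'$ with respect to both $\beta$ and $\beta'$. So the colors $c_{s,v_k}(\beta)$ and $c_{s,v_k}(\beta')$ are defined and lie in one clique of $E_{i+1}$; hence they are equal or adjacent. We show that each alternative occurs for finitely many such $k$ only.

For distinct nodes $v$ the numbers $n(v)$, computed for $\beta$, are distinct, so $c_{s,v_k}(\beta)$ takes each value for at most one $k$. The same holds for $\beta'$. Adjacency requires $c_{s,v_k}(\beta')\in\bar S^{s,\beta}_{i+1}$ or $c_{s,v_k}(\beta)\in\bar S^{s,\beta'}_{i+1}$. These are finite sets independent of $k$, so adjacency occurs for finitely many $k$ only. If equality occurred for infinitely many $k$, then for these $k$ the number $n(v_k)$ would be the same for $\beta$ and $\beta'$ and unbounded in $k$; since the colors code the initial segments of length $n(v_k)+|s|$ of both components, $\beta$ and $\beta'$ would agree in both components on initial segments of unbounded length, i.e. $\beta=\beta'$. $\square$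

**Lemma 6.** Let $w\in\omega^p$ and let $C\subset\Gamma_w$ be countable. Then $K$ is a countable union of sets on each of which all $\pi_\beta$, $\beta\in C$, have oscillation $\le1/N_p$.

*Proof.* Let $\Omega_C$ be the closure of $\{(F_\beta(\lambda))_{\beta\in C}:\lambda\in\Lambda\}$ in $[0,1]^C$; it is the projection of $K$. It suffices to cover $\Omega_C$ by countably many sets of sup-diameter $\le1/N_p$ and to take preimages in $K$. Since $[0,1]^C$ is metrizable, each $x\in\Omega_C$ is the limit of a sequence $(F_\beta(s_k,u_k))_{\beta\in C}$. Passing to a subsequence we may assume that either the $s_k$ are distinct or all $s_k$ equal some $s$.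

**Step 1: distinct $s_k$.** *Purpose: only vectors with at most one nonzero coordinate arise.* Suppose $x_\beta,x_{\beta'}>\theta>0$ with $\beta=(a,\tau)\ne\beta'=(a',\tau')$. For large $k$ the values $F_\beta(s_k,u_k)$ and $F_{\beta'}(s_k,u_k)$ exceed $\theta$, so $s_k\subset\tau$ and $s_k\subset\tau'$. As the $s_k$ are distinct, $m_k=|s_k|\to\infty$; hence $\tau=\tau'$ and $a\ne a'$. As $N_{m_k}\to\infty$, for large $k$ both $\rho_{s_k,\beta}(u_k)$ and $\rho_{s_k,\beta'}(u_k)$ are $\ge2$. So condition $(1)$ holds for both, and both colors at the node $u_k|1$ lie in one clique of $E_1$. They have the same digit $\tau(m_k)$, hence they are equal, and so $a|m_k=a'|m_k$, for all large $k$. Thus $a=a'$, a contradiction.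

The set $\{te_\beta:t\in[0,1],\ \beta\in C\}$ is norm separable in $\ell_\infty(C)$, so it is covered by countably many sets of diameter $\le1/N_p$.

**Step 2: constant $s_k=s$, notation.** *Purpose: to single out the nodes that matter.* There are countably many $s$; fix one, with $m=|s|$, $N=N_m$. If $s$ and $w$ are incomparable, no $\tau\supset w$ extends $s$, and $x=0$. Otherwise let $C_s=C\cap\Gamma_s$. Coordinates of $x$ outside $C_s$ vanish, so consider only $\beta\in C_s$ and write $\rho_\beta=\rho_{s,\beta}$. Let $R=\bigcup_{\beta\in C_s}L_s(\beta)$, a countable subset of $\bigcup_{1\le i\le N-1}T_i$. For $v\in R\cup\{\emptyset\}$ and $D\in\mathcal K_{|v|}$ put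
$$B_{v,D}=\{\beta\in C_s:\rho_\beta(v^\frown D)=|v|+1\}\subset\{\beta\in C_s:\rho_\beta(v)=|v|\}.$$
By (2), applied to $v^\frown D$ and $i=|v|$,
$$\rho_\beta(v^\frown D)=\rho_\beta(v)+1_{B_{v,D}}(\beta).\tag{3}$$
Let $A_v$ be the set of all vectors $(\rho_\beta(v)+1_B(\beta))_{\beta\in C_s}$ with $B\subset\{\beta\in C_s:\rho_\beta(v)=|v|\}$. It has sup-diameter $\le1$.

**Step 3: constant $s$, describing the limits.** *Purpose: to show that $Nx|_{C_s}$ lies in some $A_v$, except possibly at one coordinate.* Let $i\le N$ be maximal such that infinitely many $u_k$ share the same restriction $u=u_k|i$, and pass to these $k$. If $i<N$, then by maximality each value of the next coordinate $D^k\in\mathcal K_i$ of $u_k$ occurs finitely often, so after passing to a subsequence the $D^k$ are distinct.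

*Case (a): some $u|j$, $1\le j\le i$, is not in $R$.* This is automatic if $i=N$, since $R$ contains no leaves. Take $j$ minimal and put $v=u|(j-1)\in R\cup\{\emptyset\}$. If $j<N$, condition $(j)$ fails for all $\beta\in C_s$ and all $u_k$, because $u_k|j=u|j\notin L_s(\beta)$; if $j=N$ there is no condition $(j)$. So $\rho_\beta(u_k)\le j$, and $\rho_\beta(u_k)=\rho_\beta(u|j)$ by (2). Writing $u|j=v^\frown D$, (3) gives
$$Nx|_{C_s}=(\rho_\beta(v)+1_{B_{v,D}}(\beta))_{\beta\in C_s}\in A_v.$$

*Case (b): $i<N$ and $u\in R\cup\{\emptyset\}$.* If $\rho_\beta(u)<i$, then by (2) $\rho_\beta(u_k)=\rho_\beta(u)$ for all $k$, so $Nx_\beta=\rho_\beta(u)$. If $\rho_\beta(u)=i$, then $\rho_\beta(u_k)\ge i$ for all $k$, so $Nx_\beta\ge i$. The numbers $\rho_\beta(u_k)$ are integers converging to $Nx_\beta$, hence eventually equal to $Nx_\beta$. Consequently $Nx_\beta\ge i+2$ for at most one $\beta$: if $i\le N-2$ and two indices $\beta\neq\beta'$ had this property, then $\rho_\beta(u_k),\rho_{\beta'}(u_k)\ge i+2$ for all large $k$, where $u_k\supset u^\frown D^k$, contradicting Lemma 5; if $i=N-1$, then $i+2>N$ is impossible. So $Nx|_{C_s}$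 agrees with the element of $A_u$ belonging to
$$B^*=\{\beta\in C_s:\rho_\beta(u)=i,\ Nx_\beta\ge i+1\},$$
except possibly at one coordinate $\beta_0$, where it takes a value $e\in\{0,\dots,N\}$.

If (a) does not hold, then $i<N$ and $u=u|i\in R\cup\{\emptyset\}$, so (b) holds. The cases are exhaustive.

**Step 4: $s\supset w$.** *Purpose: to count the sets from Step 3.* The vectors $Nx|_{C_s}$ lie in the following countably many sets of sup-diameter $\le1$: the sets $A_v$ $(v\in R\cup\{\emptyset\})$, and for $v\in R\cup\{\emptyset\}$, $\beta_0\in C_s$ and $e\in\{0,\dots,N\}$ the set of vectors that agree with an element of $A_v$ off $\beta_0$ and take the value $e$ at $\beta_0$. So for fixed $s$ the points $x$ are covered by countably many sets of diameter $\le1/N$. If $s\supset w$, then $N=N_{|s|}\ge N_p$, and we are done with these $s$.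

**Step 5: $s\subsetneq w$.** *Purpose: here $1/N>1/N_p$ is not good enough, and we show instead that only countably many $x$ arise.* Now $C_s=C$, and all $\beta=(a,\tau)\in C$ have the same digit $\tau(m)=w(m)=:q$. Hence $B_{\emptyset,D}\in\{C,\emptyset\}$, according to whether $q\in D$. For $v\in R$ the clique $D\in\mathcal K_{|v|}$ contains at most one color of digit $q$, so $B_{v,D}$ is $\emptyset$ or one of the countably many pairwise disjoint sets
$$B_v^c=\{\beta\in C:\rho_\beta(v)=|v|,\ v\in L_s(\beta),\ c_{s,v}(\beta)=c\},\qquad c\in\omega.$$
In Case (a), $x$ is determined by $v$ and $B_{v,D}$, so there are countably many such $x$. In Case (b), $B^*$ is the pointwise limit of the sets $B_{u,D^k}$: by (2), $\beta\in B_{u,D^k}$ if and only if $\rho_\beta(u_k)\ge i+1$, and $\rho_\beta(u_k)$ is eventually $Nx_\beta$. If $i=0$, all $B_{\emptyset,D^k}$ are $C$ or $\emptyset$, so $B^*\in\{C,\emptyset\}$. If $i\ge1$ and there is some $\beta\in B^*$, then eventually $\beta\in B_{u,D^k}$, so eventually $B_{u,D^k}$ is the class $B_u^c$ containing $\beta$, and $B^*$ is this single class; otherwise $B^*=\emptyset$. Since $x$ is determined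 by $u\in R\cup\{\emptyset\}$, $B^*$, $\beta_0$ (if it exists) and $e$, there are only countably many $x$, and singletons cover them. $\square$

**Proposition 7.** $C(K)$ is $\sigma$-Asplund generated. Moreover, for every $\varepsilon>0$, $\{\pi_\beta:\beta\in\Gamma\}$ is a countable union of $\varepsilon$-Asplund sets.

*Proof.* **Step 1: products of coordinate functions.** *Purpose: to pass from the $\pi_\beta$ to monomials.* For $p\in\omega$, $r\ge0$ and $\bar w=(w_1,\dots,w_r)\in(\omega^p)^r$ let
$$M_{\bar w}=\{\pi_{\beta_1}\cdots\pi_{\beta_r}:\beta_l\in\Gamma_{w_l}\}$$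
(the set $\{1\}$ if $r=0$). Given a countable $C\subset M_{\bar w}$, write each element of $C$ as such a product, apply Lemma 6 to the countable set of indices of $l$-th factors for each $l\le r$, and take the common refinement of the $r$ countable covers of $K$. On each cell every $f\in C$ has oscillation at most $r/N_p$, since the factors take values in $[0,1]$. By Lemma 2 with $\varepsilon_0=(r+1)/N_p$, $B_{C(K)^*}$ is, for every countable $C\subset M_{\bar w}$, a countable union of sets of $\rho_C$-diameter at most
$$\theta(r,p):=3(r+1)/N_p.$$
With $r=1$ and $p$ so large that $\theta(1,p)<\varepsilon$, each $\{\pi_\beta:\beta\in\Gamma_w\}$, $w\in\omega^p$, is $\varepsilon$-Asplund. As $\Gamma=\bigcup_{w\in\omega^p}\Gamma_w$, this is the second claim.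

**Step 2: the whole ball.** *Purpose: to approximate by rational combinations of monomials.* Let $\varepsilon>0$. The $\pi_\beta$ separate the points of $K$, so by Stone–Weierstrass the rational linear combinations of products of $\pi_\beta$'s (including $1$) are dense in $C(K)$. For $p\in\omega$, rationals $q_1,\dots,q_k$ and tuples $\bar w^1,\dots,\bar w^k$ of lengths $r_1,\dots,r_k$ with entries in $\omega^p$, such that $\sum|q_l|\,\theta(r_l,p)<\varepsilon/4$, let $A$ be the set of all $x\in B_{C(K)}$ for which there are $f_l\in M_{\bar w^l}$ with $\|x-\sum_lq_lf_l\|<\varepsilon/4$. There are countably many such sets. They cover $B_{C(K)}$: given $x$, first choose the approximating combination, then take $p$ so large that $\sum|q_l|\theta(r_l,p)<\varepsilon/4$, and let the entries of the $\bar w^l$ be the restrictions $\tau|p$ of the second components of the indices involved.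

Each $A$ is $\varepsilon$-Asplund. For a countable $C\subset A$ choose for $x\in C$ functions $f_l(x)$ as above and put $C_l=\{f_l(x):x\in C\}$. Take the common refinement over $l\le k$ of countable covers of $B_{C(K)^*}$ by sets of $\rho_{C_l}$-diameter $\le\theta(r_l,p)$. It has countably many cells, and for $x^*,y^*$ in one cell and $x\in C$,
$$|\langle x^*-y^*,x\rangle|\le2\cdot\tfrac\varepsilon4+\sum_l|q_l|\,\theta(r_l,p)<\tfrac34\varepsilon .$$
So one point from each nonempty cell gives the countable set required in Definition 3. $\square$

## 8. No countable decomposition into approximable pieces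

**Proposition 8.** Let $0\le\eta<\frac12$ and $\Gamma=\bigcup_{l\in\omega}\Delta_l$. It is impossible that for each $l$ there are $R_l<\infty$, a pointwise compact $V_l\subset[-R_l,R_l]^{\Delta_l}$ with property (S), and points $g_l^\lambda\in V_l$ $(\lambda\in\Lambda)$ satisfying (1).

The strategy: assume such data. For each $s$ we run through the tree from the leaves to level $1$ and attach to every node $u$ an approximant $y_u\in V$. At each node Lemma 4 provides a basic set $[S,t]$ of children on which the approximant changes by at most $\delta$, so that adding a color $c$ to $S$ is hardly noticed. We record $S$, $t$ and the countably many nodes used, and then choose an index $\beta$ whose code $a$ fits this record. That the data are *countable* is what allows it to be coded into one $a$; that the pairs $(S,t)$ come from a *countable* set is what allows the Baire category theorem to make them the same at many nodes.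

*Proof.* Assume the contrary. Fix $h:\omega\to\omega$ taking every value infinitely often. For Steps 1–3 fix $s\in\omega^{<\omega}$ and let $m=|s|$, $N=N_m$, $l=h(m)$, $G=\Delta_l$, $V=V_l$, $g^u=g_l^{(s,u)}$ for leaves $u$, and $\delta=\frac{1-2\eta}{2N}>0$.

**Step 1: approximants from the leaves to level 1.** *Purpose: to define $y_u$ together with the record of how it was obtained.* By downward induction on $i=N,\dots,1$ we choose for every $u\in T_i$ a point $y_u\in V$, a finite label $\ell_u=(S^u_k,t^u_k)_{i\le k\le N-1}$ of pairs of finite subsets of $\omega$ such that $S^u_k$ is an $E_k$-clique for each $k$, and a countable set $R_u$ of nodes $v\supset u$ of levels $i,\dots,N-1$.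

For $u\in T_N$: $y_u=g^u$, $\ell_u$ is empty, $R_u=\emptyset$.

Let $u\in T_i$, $1\le i\le N-1$. There are only countably many labels, so by the Baire category theorem in $\mathcal K_i$ there are a label $\ell'$ and a nonempty basic clopen $W\subset\mathcal K_i$ in which $\{D\in W:\ell_{u^\frown D}=\ell'\}$ is dense. Choose a countable subset $\mathcal D_u$ of this set, still dense in $W$. Let $\hat Z$ be the closure of $\{(y_{u^\frown D},D):D\in\mathcal D_u\}$ in $V\times W$. Its projection to $W$ is compact and contains $\mathcal D_u$, so it is $W$.

The intersection of a chain of closed subsets of $\hat Z$ projecting onto $W$ again projects onto $W$, because the fibers over a point form a chain of nonempty compact sets. So by Zorn's lemma there is a minimal closed $Z\subset\hat Z$ projecting onto $W$. By Lemma 4 there is a nonempty relatively open $O\subset Z$ whose first coordinates differ pairwise by at most $\delta$ at every $\beta\in G$. By minimality the compact set $Z\setminus O$ does not project onto $W$. The complement of its projection is a nonempty open subset of $W$, so there is a nonempty basic $[S,t]\subset W$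 all of whose preimage in $Z$ lies in $O$.

Put $S^u_i=S$, $t^u_i=t$, and let the remaining entries of $\ell_u$ be $\ell'$. As $S\in[S,t]\subset W$, there is $y_u$ with $(y_u,S)\in Z$; then $(y_u,S)\in O$. Put $R_u=\{u\}\cup\bigcup_{D\in\mathcal D_u}R_{u^\frown D}$. The set $S\in\mathcal K_i$ is an $E_i$-clique, and the other $S^u_k$ are cliques by induction. Since $(y_u,S)\in\hat Z$, the point $y_u$ is in the closure of $\{y_{u^\frown D}:D\in\mathcal D_u\}$, so by induction, for every $u$,
$$y_u\ \text{is in the pointwise closure of}\ \{g^{u'}:u'\in T_N,\ u'\supset u\}.\tag{4}$$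

**Step 2: steps at levels $\ge1$ are invisible to the approximants.** *Purpose: to show that for an index that fits the record below $u$, the value $y_u(\beta)$ is already almost $1$.*

**Claim.** Let $u\in T_i$, $1\le i\le N$, and let $\beta\in G\cap\Gamma_s$ satisfy $\rho_{s,\beta}(u)=i$ and, for every $v\in R_u$, with $k=|v|$: $v\in L_s(\beta)$, $c_{s,v}(\beta)\notin t^u_k$, and $S^u_k\cup\{c_{s,v}(\beta)\}$ is an $E_k$-clique. Then $y_u(\beta)\ge1-\eta-(N-i)\delta$.

The proof is by downward induction on $i$. If $i=N$, then $F_\beta(s,u)=1$, so $y_u(\beta)=g^u(\beta)\ge1-\eta$. Let $i<N$. Use the notation of Step 1 at $u$, and let $c=c_{s,u}(\beta)$, which is defined since $u\in R_u\subset L_s(\beta)$. By hypothesis $S^u_i\cup\{c\}$ is a clique disjoint from $t^u_i$, so $S^u_i\cup\{c\}\in[S^u_i,t^u_i]\subset W$. Hence there is $y'$ with $(y',S^u_i\cup\{c\})\in Z$, and this point lies in $O$. Since $(y_u,S_i^u)\in O$ too, $|y'(\beta)-y_u(\beta)|\le\delta$.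

As $(y',S^u_i\cup\{c\})\in\hat Z$ and $\{D:c\in D\}$ is open, $y'(\beta)$ is in the closure of $\{y_{u^\frown D}(\beta):D\in\mathcal D_u,\ c\in D\}$. For such $D$ we have $\rho_{s,\beta}(u^\frown D)=i+1$: conditions $(0),\dots,(i-1)$ hold because $\rho_{s,\beta}(u)=i$, and $(i)$ holds because $u\in L_s(\beta)$ and $c\in D$. Moreover $R_{u^\frown D}\subset R_u$, and the label of $u^\frown D$ is $\ell'$, the corresponding part of $\ell_u$. So the hypotheses of the Claim hold for $u^\frown D$, and by induction $y_{u^\frown D}(\beta)\ge1-\eta-(N-i-1)\delta$. Hence $y'(\beta)$ satisfies the same inequality, and $y_u(\beta)\ge y'(\beta)-\delta$ gives the Claim.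

**Step 3: the record at level 0.** *Purpose: to collect for this $s$ one triple in $\mathcal Q_s$.* Again by Baire, now in $\mathcal K_0=\mathcal P(\omega)$, there are a label $\ell^*=(S_k,t_k)_{1\le k\le N-1}$, a nonempty basic set $[P,P']\subset\mathcal P(\omega)$ ($P,P'$ finite, disjoint), and a countable $\mathcal D_\emptyset\subset[P,P']$ dense in $[P,P']$ with $\ell_{(D_0)}=\ell^*$ for all $D_0\in\mathcal D_\emptyset$. Let $R^s=\bigcup_{D_0\in\mathcal D_\emptyset}R_{(D_0)}$. It is countable, nonempty, and consists of nodes of levels $1,\dots,N-1$; let $(v^s_n)_{n\in\omega}$ enumerate it, possibly with repetitions. Let $\bar S^s=(S_1,\dots,S_{N-1})$, and let $r^s\in\omega$ exceed all $r_c$ with $c\in\bigcup_k(S_k\cup t_k)$. So we have a triple $Q_s=(\bar S^s,r^s,(v^s_n))\in\mathcal Q_s$.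

**Step 4: the choice of $a$, then $l$, then $s$, then the indices $\beta_i$.** *Purpose: to find indices in one piece $\Delta_l$ that fit the record.* Carry out Steps 1–3 for all $s\in\omega^{<\omega}$ and choose $a\in\omega^\omega$ with $q_s(a)=Q_s$ for all $s$. Since $\omega^\omega=\bigcup_l\{\tau:(a,\tau)\in\Delta_l\}$, by Baire there are $l$ and $s_0$ such that $\{\tau:(a,\tau)\in\Delta_l\}$ is dense in $\{\tau:s_0\subset\tau\}$. Choose $s\supset s_0$ with $h(|s|)=l$, and from now on use the notation of Steps 1–3 for this $s$; in particular $G=\Delta_l$. For each $i\in\omega$ pick $\tau_i\supset s^\frown i$ with $\beta_i:=(a,\tau_i)\in\Delta_l=G$. Let $I$ be the set of those $i\in\omega\setminus(P\cup P')$ which are not digits of colors in $S_1\cup\dots\cup S_{N-1}$; it is cofinite.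

**Step 5: for the approximants, level 0 decides everything.** *Purpose: to show that, for $i\in I$ and $D_0\in\mathcal D_\emptyset$,*
$$y_{(D_0)}(\beta_i)\ge\zeta:=1-\eta-(N-1)\delta>\tfrac12\ \text{ if }i\in D_0,\qquad y_{(D_0)}(\beta_i)\le\eta\ \text{ if }i\notin D_0.\tag{5}$$
Note that $(N-1)\delta<N\delta=\frac12-\eta$, so indeed $\zeta>\frac12$.

Let $i\in D_0$. We check the hypotheses of the Claim for $\beta=\beta_i$ and $u=(D_0)$, whose label is $\ell^*$. We have $\rho_{s,\beta}((D_0))=1$, since $\tau_i(m)=i\in D_0$. If $v\in R_{(D_0)}$, $k=|v|$, then $v\in R^s=L_s(\beta)$, because $q_s(a)=Q_s$. The color $c=c_{s,v}(\beta)$ has $r_c=r^s$, so $c\notin t_k$. Finally, $S_k\cup\{c\}$ is an $E_k$-clique: $S_k$ is one, and for $c'\in S_k$ we have $d_{c'}\ne i=d_c$ by the choice of $I$, and $c'\in S_k=S_{c,k}$, so $c\,E_k\,c'$. The Claim with $i=1$ in its statement gives the first half of (5).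

Let $i\notin D_0$. Then condition $(0)$ fails, $\rho_{s,\beta_i}(u')=0$ for all leaves $u'\supset(D_0)$, so $g^{u'}(\beta_i)\le\eta$, and by (4) $y_{(D_0)}(\beta_i)\le\eta$.

**Step 6: the contradiction with (S).** *Purpose: to realize all subsets of $I$.* Let $A\subset I$. For every finite $F\subset I$ there is $D_0\in\mathcal D_\emptyset$ with $D_0\cap F=A\cap F$: since $F\cap(P\cup P')=\emptyset$, the set $[P\cup(A\cap F),P'\cup(F\setminus A)]$ is a nonempty open subset of $[P,P']$, in which $\mathcal D_\emptyset$ is dense. By (5) the corresponding $y_{(D_0)}$ is $\ge\zeta$ at $\beta_i$ for $i\in A\cap F$ and $\le\eta$ for $i\in F\setminus A$. By compactness of $V$ (take a cluster point as $F$ increases) there is $y^A\in V$ with $y^A(\beta_i)\ge\zeta$ for $i\in A$ and $y^A(\beta_i)\le\eta$ for $i\in I\setminus A$. With the countable set $C=\{\beta_i:i\in I\}\subset\Delta_l$, the vectors $y^A|_C$, $A\subset I$, are uncountably many and pairwise at sup-distance $\ge\zeta-\eta>0$. This contradicts (S). $\square$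

**Proof of Theorem A.** $K$ has weight $\le\mathfrak c$, and by Proposition 7 $C(K)$ is $\sigma$-Asplund generated. If $C(K)$ were isomorphic to a subspace of an Asplund generated space, Lemma 3 with $X=C(K)$ and $\eta=\frac14$ would give data that Proposition 8 excludes. $\square$

Lemma 3 may also be applied to $X=\overline{\rm span}\{\pi_\beta:\beta\in\Gamma\}\subset C(K)$. So this space, which is $\sigma$-Asplund generated as a subspace of $C(K)$, is not isomorphic to a subspace of an Asplund generated space either.

## 9. Outer Asplund sets, Radon–Nikodým compacta, and densities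

Part 3 of Theorem B was proved in Section 3. The other parts follow.

**Proof of Theorem B.1.** The first statement is in Proposition 7. For the second, let $0\le\eta<\frac12$ and suppose that $\{\pi_\beta\}$ is a countable union of $\eta$-outer Asplund sets. Then $\Gamma=\bigcup_l\Delta_l$ with $\{\pi_\beta:\beta\in\Delta_l\}\subset A_l+\eta B_{Z_l}$, where $A_l$ is Asplund in $Z_l\supset C(K)$. Choose $H^l_\beta\in A_l$ with $\|\pi_\beta-H^l_\beta\|\le\eta$ for $\beta\in\Delta_l$, extend the evaluation at $\lambda$ to $z^*_{l,\lambda}\in B_{Z_l^*}$, and put
$$V_l=\{(\langle z^*,H^l_\beta\rangle)_{\beta\in\Delta_l}:z^*\in B_{Z_l^*}\},\qquad g^\lambda_l=(\langle z^*_{l,\lambda},H^l_\beta\rangle)_{\beta\in\Delta_l}.$$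
Each $V_l$ is pointwise compact and bounded, and has (S) because $A_l$ is Asplund. Also $|g_l^\lambda(\beta)-F_\beta(\lambda)|=|\langle z^*_{l,\lambda},H^l_\beta-\pi_\beta\rangle|\le\eta$. This contradicts Proposition 8. For the third statement, $\{\pi_\beta\}\subset\{\frac12\cdot1\}+\frac12B_{C(K)}$, since the $\pi_\beta$ have values in $[0,1]$, and a singleton is an Asplund set. $\square$

**Proof of Theorem B.2, necessity.** *Purpose of the first paragraph: to make the embedding isometric.* Let $X$ be isomorphic to a subspace of an Asplund generated space $Y$; regard $X$ as a closed subspace of $Y$ with its own norm $|\cdot|_X$ satisfying $\alpha\|x\|\le|x|_X\le\kappa\|x\|$ on $X$, where $0<\alpha\le\kappa$. Put $|y|=\inf\{|x|_X+\kappa\|y-x\|:x\in X\}$ for $y\in Y$. This is a seminorm with $\alpha\|y\|\le|y|\le\kappa\|y\|$, so it is an equivalent norm. For $y\in X$ we have $|y|=|y|_X$: the choice $x=y$ gives $\le$, and $|x|_X+\kappa\|y-x\|\ge|x|_X+|y-x|_X\ge|y|_X$ gives $\ge$. Asplund generation is an isomorphic property. So we may assume that $X\subset Y$ isometrically.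

Let $M$ be a linearly dense Asplund set in $Y$ and $\varepsilon>0$. For each finite rational tuple $q=(q_1,\dots,q_k)$ let
$$A_q=\Big\{x\in B_X:{\rm dist}\Big(x,\Big\{\sum_{j\le k}q_jm_j:m_j\in M\Big\}\Big)<\varepsilon\Big\}.$$
These countably many sets cover $B_X$. By Lemma 1(b) the set of combinations is Asplund in $Y$, so each $A_q$ is $\varepsilon$-outer Asplund. $\square$

**Proof of Theorem B.2, sufficiency.** *Purpose: to amalgamate all the superspaces over $X$.* Let $B_X=\bigcup_nA_{j,n}$ with $A_{j,n}\subset A'_{j,n}+\frac1jB_{Z_{j,n}}$ and $A'_{j,n}$ Asplund in $Z_{j,n}\supset X$, $j,n\ge1$. Write $\iota=(j,n)$ and let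
$$Z=\Big(\bigoplus_\iota Z_\iota\Big)_{\ell_1}\Big/\mathcal N,\qquad\mathcal N=\Big\{(x_\iota):x_\iota\in X,\ \sum_\iota x_\iota=0\Big\},$$
where $\mathcal N$ is a closed subspace. Each canonical map $Z_\iota\to Z$ is isometric. It does not increase norms; and for $z\in Z_\iota$ and $(x_{\iota'})\in\mathcal N$ we have $x_\iota=-\sum_{\iota'\ne\iota}x_{\iota'}$, so
$$\|z+x_\iota\|+\sum_{\iota'\ne\iota}\|x_{\iota'}\|\ge\|z+x_\iota\|+\|x_\iota\|\ge\|z\|.$$
All these maps agree on $X$, since the vector with $x$ in place $\iota$, $-x$ in place $\iota'$ and $0$ elsewhere is in $\mathcal N$. So $X\subset Z_\iota\subset Z$ consistently, and $B_X\subset\bigcup_nA'_{j,n}+\frac1jB_Z$ for every $j$. Hence every $x\in B_X$ has distance $0$ from $Y:=\overline{\rm span}\bigcup_{j,n}A'_{j,n}$, i.e. $X\subset Y$.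

By Lemma 1(a) the sets $A'_{j,n}$ are Asplund in $Z$ and then in $Y$. Enumerate them as $M_k\subset\mu_kB_Y$, $k\ge1$, and put $c_k=\frac1{k(1+\mu_k)}$. By Lemma 1(c), $\bigcup_kc_kM_k$ is an Asplund set, and it is linearly dense in $Y$. So $Y$ is Asplund generated. $\square$

**Proof of Theorem B.4.** Let $L\subset Y^*$ be weak$^*$ compact, $Y$ Asplund, and suppose that $K$ is a continuous image of $L$. Composition with the map $L\to K$ embeds $C(K)$ isometrically in $C(L)$. So by Theorem A it suffices to show that $C(L)$ is Asplund generated. The set $L$ is bounded by uniform boundedness, and scaling it we may assume $L\subset B_{Y^*}$. Let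
$$A=\{y|_L:y\in B_Y\}\cup\{1\}\subset B_{C(L)},\qquad A^r=\{f_1\cdots f_r:f_j\in A\}.$$
A countable $C\subset A$ comes, apart from $1$, from the unit ball of a separable closed subspace $Y_0\subset Y$, and $Y_0^*$ is separable. Let $\varepsilon>0$. Covering $\{x^*|_{Y_0}:x^*\in L\}$ by countably many sets of norm diameter $\le\varepsilon$, we see that $L$ is a countable union of sets on which all $f\in C$ have oscillation $\le\varepsilon$. For a countable subset of $A^r$ take the common refinement of the $r$ covers obtained in this way, with $\varepsilon/r$ in place of $\varepsilon$, from the sets of $j$-th factors, $j\le r$; since the factors are bounded by $1$ in absolute value, the products have oscillation $\le\varepsilon$ on the cells. By Lemma 2, and as $\varepsilon$ is arbitrary, $A^r$ is an Asplund set. By Lemma 1(c), $\bigcup_{r\ge1}2^{-r}A^r$ is Asplund. Its span is the algebra generated by $1$ and the functions $y|_L$, which separate the points of $L$; by Stone–Weierstrass it is linearly dense in $C(L)$. $\square$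

**Densities.** The density of $C(K)$ is at most $\mathfrak c$, because the rational combinations of products of the $\pi_\beta$ are dense and $|\Gamma|=\mathfrak c$. By Theorem B.3 a $\sigma$-Asplund generated space of density $<\mathfrak b$ is itself Asplund generated, so it is no counterexample. Hence the least density of a counterexample lies in $[\mathfrak b,\mathfrak c]$.
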